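\title{A regular, hereditarily strongly collectionwise Hausdorff space that is not $\alpha$-normal}


\begin{abstract}
We construct in ZFC a zero-dimensional Hausdorff space, of cardinality $2^{\aleph_0}$, that is hereditarily strongly collectionwise Hausdorff but not $\alpha$-normal. The space is obtained by joining two tree spaces, $\omega^{<\omega}$ and $\omega_1^{<\omega_1}$, through a set of isolated points. The joining is governed by an ideal on each tree: every discrete subset of the tree has an open expansion whose union belongs to the ideal, and yet no dense set belongs to it. The construction works for all pairs of infinite regular cardinals $\kappa<\lambda$ with $|\kappa^{<\kappa}|<\lambda$, and then fewer than $\kappa$ open sets have open intersection. We also show that the example is close to optimal: in a regular, hereditarily strongly collectionwise Hausdorff space, $\alpha$-normality can fail only at pairs of disjoint closed sets at least one of which has no dense $\sigma$-discrete subset.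
\end{abstract}

\section{The question and the answer}

All spaces are Hausdorff. A subset $D$ of a space is called \emph{discrete} if its subspace topology is discrete; it need not be closed. An \emph{expansion} of $D$ is a family $\{U_d:d\in D\}$ of sets with $U_d\cap D=\{d\}$ for all $d\in D$. A family of sets is \emph{discrete at} a point $z$ if some neighborhood of $z$ meets at most one member of the family, and it is \emph{discrete} if it is discrete at every point of the space. A space is \emph{zero-dimensional} if it has a base of clopen sets.

A space is \emph{collectionwise Hausdorff} (cwH) if every closed discrete subset has an expansion to a disjoint family of open sets, and \emph{strongly} cwH if every closed discrete subset has an expansion to a discrete family of open sets. It is \emph{hereditarily strongly cwH} if all its subspaces are strongly cwH. A space $X$ is \emph{$\alpha$-normal}, in the sense of Arhangel'skii, if for any two disjoint closed sets $A,B\subseteq X$ there are disjoint open sets $U,V$ such that $A\cap U$ is dense in $A$ and $B\cap V$ is dense in $B$; it is \emph{hereditarily $\alpha$-normal} if all its subspaces are $\alpha$-normal.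

Normality separates all of $A$ from all of $B$, while $\alpha$-normality asks only for the separation of dense parts of them. Strong cwH is related to normality in another way. It concerns closed discrete sets only, but it separates all their points at once, and a normal space has it as soon as it is cwH: given a disjoint open expansion $\{U_d\}$ of a closed discrete set $D$, choose an open $W$ with $D\subseteq W\subseteq\overline W\subseteq\bigcup_dU_d$; then $\{U_d\cap W\}$ is a discrete expansion. How do strong cwH and $\alpha$-normality compare? Question~1.10 of \cite{Source} asks:
\begin{quote}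
Is there a regular, hereditarily strongly cwH space that is not (hereditarily) $\alpha$-normal?
\end{quote}
The word in parentheses does not change the question. If a regular, hereditarily strongly cwH space is not hereditarily $\alpha$-normal, then some subspace of it is not $\alpha$-normal, and that subspace is again regular and hereditarily strongly cwH. Such a space is known to exist under an additional set-theoretic axiom, so the issue is whether ZFC alone suffices. It does.

\begin{theorem}\label{thm:main}
There is, in ZFC, a zero-dimensional Hausdorff (hence regular) space $X$ that is hereditarily strongly cwH but not $\alpha$-normal; it can be chosen of cardinality $2^{\aleph_0}$.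

More generally, let $\kappa<\lambda$ be infinite regular cardinals with $|\kappa^{<\kappa}|<\lambda$. Then there is a zero-dimensional Hausdorff space that is hereditarily strongly cwH, is not $\alpha$-normal, and in which the intersection of fewer than $\kappa$ open sets is open.
\end{theorem}

Here $\kappa^{<\kappa}$ is the set of all functions from an ordinal $\alpha<\kappa$ to $\kappa$. The pair $\kappa=\omega$, $\lambda=\omega_1$ is always admissible, because $\omega^{<\omega}$ is countable; and for every infinite regular $\kappa$ one may take $\lambda=|\kappa^{<\kappa}|^+$. In particular, there is no model of ZFC in which every regular, hereditarily strongly cwH space is $\alpha$-normal.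

One might have guessed the opposite answer, since $\alpha$-normality is about dense subsets, and in many familiar spaces a closed set has a dense subset that is discrete, or a countable union of discrete sets. For pairs of such closed sets the guess is right. Call a set \emph{$\sigma$-discrete} if it is a countable union of discrete subsets.

\begin{theorem}\label{thm:positive}
Let $X$ be regular and hereditarily strongly cwH, and let $A,B\subseteq X$ be disjoint closed sets.
\begin{enumerate}
\item[(1)] If $B$ has a dense subset that is discrete, then there are disjoint open sets $U\supseteq A$ and $V$ with $B\cap V$ dense in $B$.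
\item[(2)] If both $A$ and $B$ have dense $\sigma$-discrete subsets, then there are disjoint open sets $U,V$ with $A\cap U$ dense in $A$ and $B\cap V$ dense in $B$.
\end{enumerate}
\end{theorem}

We prove Theorem~\ref{thm:positive} first, because it tells us where a counterexample has to be sought. Section~\ref{sec:plan} then lists three properties of two spaces with ideals that will make our construction work, Sections~\ref{sec:trees} and~\ref{sec:small} provide such spaces, and Sections~\ref{sec:space}--\ref{sec:notalpha} assemble the example. Proposition~\ref{prop:sharp} at the end shows that for $(\kappa,\lambda)=(\omega,\omega_1)$ the property fails at a pair $A,B$ with $B$ homeomorphic to the rationals. So ``discrete'' cannot be weakened to ``countable'' in (1), and the hypothesis on one of the two sets cannot be dropped in (2).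

\section{What discrete sets can separate}\label{sec:positive}

\begin{lemma}\label{lem:sep}
Let $X$ be regular and hereditarily strongly cwH, let $A,B$ be disjoint closed sets, and let $D\subseteq B$ be discrete. Then there is an open $O\supseteq D$ with $\overline O\cap A=\emptyset$.
\end{lemma}

\begin{proof}
The set $D$ need not be closed, so we first pass to a subspace in which it is. For $d\in D$ take an open $W_d$ with $W_d\cap D=\{d\}$. Then $W_d\cap\overline D\subseteq\overline{W_d\cap D}=\{d\}$. Hence $D=\overline D\cap\bigcup_dW_d$ is open in $\overline D$, and $H=\overline D\setminus D$ is closed in $X$. Moreover $H\subseteq\overline D\subseteq B$. So $Z=X\setminus H$ is open and contains $A$, and $D=\overline D\cap Z$ is a closed discrete subset of $Z$.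

Since $Z$ is strongly cwH, $D$ has an expansion to a family $\{U_d\}$ of open subsets of $Z$ that is discrete in $Z$. The $U_d$ are open in $X$, because $Z$ is. By regularity choose open sets $U'_d$ with $d\in U'_d\subseteq U_d$ and $\overline{U'_d}\cap A=\emptyset$, and let $O=\bigcup_dU'_d$. Every point of $Z$ has a neighborhood meeting at most one $U'_d$, so the closure of $O$ in $Z$ is the union of the closures of the $U'_d$ in $Z$, and this union misses $A$. As $A\subseteq Z$, we get $\overline O\cap A=\emptyset$.
\end{proof}

The hypothesis ``hereditarily'' was used for one open subspace only, the complement of $\overline D\setminus D$.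

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(1) Let $D$ be discrete and dense in $B$, take $O$ from Lemma~\ref{lem:sep}, and put $V=O$ and $U=X\setminus\overline O$.

(2) Let $\bigcup_nE_n$ be dense in $A$ and $\bigcup_nE'_n$ dense in $B$, with all $E_n$ and $E'_n$ discrete. By Lemma~\ref{lem:sep}, used also with the roles of $A$ and $B$ exchanged, there are open sets $O_n\supseteq E_n$ with $\overline{O_n}\cap B=\emptyset$ and open sets $O'_n\supseteq E'_n$ with $\overline{O'_n}\cap A=\emptyset$. To make the unions disjoint, we remove from each set the closures of the sets with the same or a smaller index on the other side: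
\[
U=\bigcup_n\Bigl(O_n\setminus\bigcup_{m\le n}\overline{O'_m}\Bigr),\qquad
V=\bigcup_n\Bigl(O'_n\setminus\bigcup_{m\le n}\overline{O_m}\Bigr).
\]
Both sets are open. Suppose a point lies in the $n$-th piece of $U$ and in the $k$-th piece of $V$. If $k\le n$, it lies in $O'_k$, which was removed from the $n$-th piece of $U$; if $n\le k$, it lies in $O_n$, which was removed from the $k$-th piece of $V$. So $U\cap V=\emptyset$. Finally $E_n\subseteq U$, because $E_n\subseteq A$ misses every $\overline{O'_m}$, and likewise $E'_n\subseteq V$. Thus $U\cap A$ is dense in $A$ and $V\cap B$ is dense in $B$.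
\end{proof}

\section{The plan of the construction}\label{sec:plan}

We look for disjoint closed sets $A,B$ that cannot be separated even on dense parts. By Theorem~\ref{thm:positive}(2), at least one of them, say $A$, must have no dense $\sigma$-discrete subset. We take two spaces $A$ and $B$ and join them by isolated points, one for each pair:
\[
X=A\cup B\cup(A\times B).
\]
A neighborhood of $a\in A$ shall contain $\{a\}\times S$ for some ``large'' $S\subseteq B$, and a neighborhood of $b\in B$ shall contain $K\times\{b\}$ for some ``large'' $K\subseteq A$. Large sets are the complements of ``small'' ones, and the small sets form an ideal on $A$ and an ideal on $B$, still to be found. What do we want from them?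

\emph{Failure of $\alpha$-normality.} Let $U,V$ be open sets with $E=A\cap U$ dense in $A$ and $E'=B\cap V$ dense in $B$. For each $b\in E'$ there is a large $K_b$ with $K_b\times\{b\}\subseteq V$. If the intersection $K$ of all the $K_b$ is still large and dense sets are not small, then some $a\in E$ lies in $K$. Now $\{a\}\times S\subseteq U$ for a large $S$, and some $b\in E'$ lies in $S$. Then $(a,b)\in U\cap V$. So we want:
\begin{itemize}
\item[(P1)] no dense set is small, in $A$ and in $B$;
\item[(P2)] the union of $|B|$ or fewer small subsets of $A$ is small.
\end{itemize}

\emph{Strong cwH.} Let $D\subseteq A\cup B$ be discrete. Expand $D\cap A$ and $D\cap B$ inside $A$ and $B$, let $O'\subseteq A$ and $O''\subseteq B$ be the unions of these expansions, and suppose that both are small. Then we may delete $O''$ from the set $S$ used at each $a\in D\cap A$, and delete $O'$ from the set $K$ used at each $b\in D\cap B$. In $A\times B$, the neighborhoods of points of $D\cap A$ then stay inside $O'\times(B\setminus O'')$, and those of points of $D\cap B$ inside $(A\setminus O')\times O''$ (Figure~\ref{fig:X}). They cannot meet. So we also want: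
\begin{itemize}
\item[(P3)] every discrete subset of $A$, and of $B$, has an open expansion with small union.
\end{itemize}
That the expansions inside $A$ and inside $B$ are disjoint, and discrete at all points where this is needed, will come from the tree structure of the two spaces.

There is tension between (P1) and (P3). Applied to one point, (P3) says that each point has a small neighborhood. So we cannot obtain (P1) by admitting only nowhere dense sets as small. The ideal on $B$ must not be closed under countable unions if $B$ is countable, since then $B$ itself would be small. And $B$ cannot be compact, since finitely many small neighborhoods would cover it. The spaces in the next section are built so that (P3) leaves some room at each point, and the room is enough for (P1).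

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!25] (2,0) rectangle (3.6,1.2);
\fill[gray!25] (2,2.4) rectangle (3.6,4);
\fill[gray!60] (0,1.2) rectangle (2,2.4);
\fill[gray!60] (3.6,1.2) rectangle (6,2.4);
\draw (0,0) rectangle (6,4);
\draw[dashed] (2,1.2) rectangle (3.6,2.4);
\draw[very thick] (0,-0.5)--(6,-0.5);
\draw[very thick] (-0.5,0)--(-0.5,4);
\draw (2,-0.35)--(2,-0.65); \draw (3.6,-0.35)--(3.6,-0.65);
\draw (-0.35,1.2)--(-0.65,1.2); \draw (-0.35,2.4)--(-0.65,2.4);
\node at (2.8,-0.9) {$O'$};
\node at (-1.0,1.8) {$O''$};
\node at (6.35,-0.5) {$A$};
\node at (-0.5,4.35) {$B$};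
\node at (5.1,3.3) {$A\times B$};
\end{tikzpicture}
\caption{The space $X=A\cup B\cup(A\times B)$, schematically; the points of the rectangle are isolated. A discrete set in $A$ has been expanded to open sets with small union $O'$, and a discrete set in $B$ to open sets with small union $O''$. In the rectangle, neighborhoods of points of the first set are kept in the light region $O'\times(B\setminus O'')$ and those of points of the second set in the dark region $(A\setminus O')\times O''$, so they do not meet.}\label{fig:X}
\end{figure}

\section{The tree spaces $T_\kappa$}\label{sec:trees}

Let $\kappa$ be an infinite regular cardinal and let $T_\kappa=\kappa^{<\kappa}$, ordered by extension $\subseteq$ of functions. We think of $t\in T_\kappa$ as a sequence of ordinals below $\kappa$, of length $\operatorname{dom}t<\kappa$; $s^\frown\langle\beta\rangle$ is $s$ followed by the entry $\beta$. For $t\in T_\kappa$ and $\gamma<\kappa$ let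
\[
N(t,\gamma)=\{s\in T_\kappa:\ t\subseteq s\ \text{ and }\ s(\xi)\ge\gamma\ \text{ for all }\xi\in\operatorname{dom}s\setminus\operatorname{dom}t\}.
\]
So $N(t,\gamma)$ consists of $t$ and its extensions by new entries that are all at least $\gamma$; we call $t$ its \emph{center} and $\gamma$ its \emph{threshold}. If $\gamma\le\delta$, then $N(t,\delta)\subseteq N(t,\gamma)$.

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(i)] If $s\in N(t,\gamma)$ and $\delta\ge\gamma$, then $N(s,\delta)\subseteq N(t,\gamma)$. Hence the sets $N(t,\gamma)$ form a base of a topology on $T_\kappa$, in which, for each $t$, the sets $N(t,\gamma)$, $\gamma<\kappa$, form a neighborhood base at $t$.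
\item[(ii)] If $N(t,\gamma)\cap N(t',\gamma')\ne\emptyset$, then $t'\in N(t,\gamma)$ or $t\in N(t',\gamma')$.
\item[(iii)] If $s\notin N(t,\gamma)$, then $N(s,\delta)\cap N(t,\gamma)=\emptyset$ for some $\delta<\kappa$. Hence every $N(t,\gamma)$ is clopen.
\item[(iv)] $T_\kappa$ is Hausdorff and has no isolated points.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $r\in N(s,\delta)$. Its entries beyond $\operatorname{dom}s$ are at least $\delta\ge\gamma$, and its entries on $\operatorname{dom}s\setminus\operatorname{dom}t$ are those of $s$, so at least $\gamma$. Consequently, if $r\in N(t,\gamma)\cap N(t',\gamma')$, then $N(r,\max\{\gamma,\gamma'\})$ is contained in this intersection, and if $s\in N(t,\gamma)$, then $N(s,\gamma)\subseteq N(t,\gamma)$.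

(ii) Let $r$ be a common element. Then $t$ and $t'$ are initial segments of $r$, hence comparable; say $t\subseteq t'\subseteq r$. Since $r\in N(t,\gamma)$, its initial segment $t'$ is in $N(t,\gamma)$ too.

For (iii) and (iv) we first note that for $s\ne t$ there is $\delta<\kappa$ with $t\notin N(s,\delta)$. Indeed, if $s\subsetneq t$, take $\delta=t(\operatorname{dom}s)+1$; otherwise $t$ does not extend $s$ and any $\delta$ works.

(iii) As $t\in N(t,\gamma)$, we have $s\ne t$, so there is $\delta$ with $t\notin N(s,\delta)$. Since also $s\notin N(t,\gamma)$, (ii) gives $N(s,\delta)\cap N(t,\gamma)=\emptyset$.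

(iv) Given $s\ne t$, choose $\gamma$ with $s\notin N(t,\gamma)$ and apply (iii). No point is isolated, as $t\ne t^\frown\langle\gamma\rangle\in N(t,\gamma)$.
\end{proof}

Item (ii) says that two basic sets can meet only if one contains the center of the other. It makes expansions of discrete sets automatically disjoint.

\begin{definition}
Let $D\subseteq T_\kappa$ and $\beta:D\to\kappa$. The pair $(D,\beta)$ is \emph{isolating} if $N(d,\beta(d))\cap D=\{d\}$ for all $d\in D$. In this case put
\[
O(D,\beta)=\bigcup_{d\in D}N(d,\beta(d)+1).
\]
\end{definition}

Every discrete $D\subseteq T_\kappa$ is part of an isolating pair, and then $D\subseteq O(D,\beta)$.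

\begin{lemma}\label{lem:isol}
Let $(D,\beta)$ be isolating.
\begin{enumerate}
\item[(i)] The sets $N(d,\beta(d))$, $d\in D$, are pairwise disjoint.
\item[(ii)] If $N(a,\gamma)\cap D=\emptyset$, then $N(a,\gamma)$ meets at most one of the sets $N(d,\beta(d))$, $d\in D$.
\item[(iii)] If $d\in D$ and $s\in N(d,\beta(d))$, then $N(s^\frown\langle\beta(d)\rangle,\beta(d))$ is a subset of $N(d,\beta(d))$ disjoint from $O(D,\beta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $N(d,\beta(d))$ met $N(d',\beta(d'))$ with $d\ne d'$, one of these sets would contain the center of the other, by Lemma~\ref{lem:tree}(ii). This contradicts isolation.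

(ii) Suppose $N(a,\gamma)$ meets $N(d,\beta(d))$. As $d\notin N(a,\gamma)$, Lemma~\ref{lem:tree}(ii) gives $a\in N(d,\beta(d))$, and by (i) this is true of at most one $d$.

(iii) Put $\beta_0=\beta(d)$. As $s^\frown\langle\beta_0\rangle\in N(d,\beta_0)$, the inclusion follows from Lemma~\ref{lem:tree}(i). Let $r\in N(s^\frown\langle\beta_0\rangle,\beta_0)$. Since $r\in N(d,\beta_0)$, (i) gives $r\notin N(d',\beta(d'))\supseteq N(d',\beta(d')+1)$ for every other $d'\in D$. And $r\notin N(d,\beta_0+1)$, because $r$ has the entry $\beta_0<\beta_0+1$ at the place $\operatorname{dom}s\ge\operatorname{dom}d$.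
\end{proof}

Item (iii) describes the room announced above. It exists because $O(D,\beta)$ uses thresholds one larger than those that isolate $D$.

\section{Small sets}\label{sec:small}

\begin{definition}
A subset of $T_\kappa$ is \emph{small} if it is covered by fewer than $\kappa$ sets $O(D,\beta)$ with $(D,\beta)$ isolating. Let $\mathcal I_\kappa$ be the family of small sets. Complements of small sets are \emph{large}.
\end{definition}

Since $\kappa$ is regular, the union of fewer than $\kappa$ small sets is small, and the intersection of fewer than $\kappa$ large sets is large. Taking $D=\{t\}$ and $\beta(t)=\gamma$ we see that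
\begin{equation}\label{eq:Nsmall}
N(t,\gamma+1)\in\mathcal I_\kappa\quad\text{for all }t\in T_\kappa,\ \gamma<\kappa,
\end{equation}
so singletons are small as well. Property (P3) is built in: for a discrete $D$ the sets $N(d,\beta(d)+1)$ expand $D$ and have small union. Without the increase by $1$ the notion would collapse, since $(\{\emptyset\},0)$ is isolating and $N(\emptyset,0)=T_\kappa$. With it, (P1) holds.

\begin{proposition}\label{prop:key}
Let $(D_i,\beta_i)$, $i\in\Lambda$, be fewer than $\kappa$ isolating pairs in $T_\kappa$. Then some basic set $N(t,\gamma)$ is disjoint from all the sets $O(D_i,\beta_i)$. Consequently no dense subset of $T_\kappa$ is small.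
\end{proposition}

For one pair with $D\neq\emptyset$ this is Lemma~\ref{lem:isol}(iii). To deal with several pairs, it is natural to apply that lemma again inside the basic set already found. This can fail, because a basic set $N(t,\gamma)$ may be entirely contained in the next set $O(D,\beta)$. A case with two pairs shows the trouble and its remedy.

\begin{example}\label{ex:two}
Let $\kappa=\omega$, so that $T_\omega$ is the set of finite sequences of natural numbers. Let $D_1=\{\emptyset\}$ and $\beta_1(\emptyset)=5$. Then $O(D_1,\beta_1)=N(\emptyset,6)$ is the set of sequences with all entries at least $6$. Let $D_2=\{\langle n\rangle:n\in\omega\}$ and $\beta_2(\langle n\rangle)=0$ for all $n$. This pair is isolating, and $O(D_2,\beta_2)$ is the set of nonempty sequences in which all entries after the first are at least $1$.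

Suppose we treat the first pair first. Lemma~\ref{lem:isol}(iii) offers the sets $N(s^\frown\langle5\rangle,5)$ with $s\in N(\emptyset,5)$. Every element of such a set is a nonempty sequence with all entries at least $5$, so lies in $O(D_2,\beta_2)$. We are trapped whatever $s$ is.

Now treat the second pair first, say with $d=s=\langle7\rangle$. We get $N(\langle7,0\rangle,0)$, which is disjoint from $O(D_2,\beta_2)$. All its elements contain the entry $0$, so it is disjoint from $O(D_1,\beta_1)$ as well.
\end{example}

The rule is to treat smaller thresholds first. Suppose the current basic set is $N(t,\gamma)$, the next point $d$ has threshold $\beta(d)$, and $s\in N(d,\beta(d))\cap N(t,\gamma)$. By Lemma~\ref{lem:isol}(iii) we should append $\beta(d)$ to $s$, and this keeps us inside $N(t,\gamma)$ as long as $\beta(d)\ge\gamma$. If we always take the least available threshold and let it become the new $\gamma$, this inequality remains true for everything still to be treated.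

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Write $O_i=O(D_i,\beta_i)$. By recursion on $\xi$ we choose $t_\xi\in T_\kappa$, $\gamma_\xi<\kappa$ and, unless the recursion stops at $\xi$, an index $i_\xi\in\Lambda$ different from all earlier ones. Put
\[
N_\xi=N(t_\xi,\gamma_\xi),\qquad \Lambda_\xi=\Lambda\setminus\{i_\eta:\eta<\xi\}.
\]
A pair $(i,d)$ with $i\in\Lambda_\xi$ and $d\in D_i$ is \emph{active} at $\xi$ if $N(d,\beta_i(d))\cap N_\xi\ne\emptyset$. We maintain:
\begin{enumerate}
\item[(a)] the sets $N_\xi$ decrease, the $\gamma_\xi$ do not decrease, and $N_{\xi+1}\cap O_{i_\xi}=\emptyset$;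
\item[(b)] if $(i,d)$ is active at $\xi$, then $\beta_i(d)\ge\gamma_\xi$.
\end{enumerate}
Since $N_\xi$ and $\Lambda_\xi$ decrease with $\xi$, a pair that is active at $\xi$ is active at every earlier stage.

\emph{Start.} Let $t_0=\emptyset$ and $\gamma_0=0$. Then (b) is trivial.

\emph{Successor.} If no pair is active at $\xi$, stop and put $\rho=\xi$. Otherwise let $(i,d)$ be an active pair for which $\beta:=\beta_i(d)$ is least, and put $i_\xi=i$. By (b), $\beta\ge\gamma_\xi$. Pick $s\in N(d,\beta)\cap N_\xi$ and let
\[
t_{\xi+1}=s^\frown\langle\beta\rangle,\qquad\gamma_{\xi+1}=\beta.
\]
Since $\beta\ge\gamma_\xi$, we have $t_{\xi+1}\in N_\xi$, and hence $N_{\xi+1}=N(t_{\xi+1},\beta)\subseteq N_\xi$. By Lemma~\ref{lem:isol}(iii), $N_{\xi+1}\cap O_i=\emptyset$. So (a) holds. A pair $(i',d')$ active at $\xi+1$ was active at $\xi$, and so $\beta_{i'}(d')\ge\beta=\gamma_{\xi+1}$ by the minimality of $\beta$. This is (b).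

\emph{Limit.} Let $\xi$ be a limit ordinal such that the recursion has not stopped before $\xi$. As the $i_\eta$, $\eta<\xi$, are distinct, $|\xi|\le|\Lambda|<\kappa$, and so $\xi<\kappa$. Put $t_\xi=\bigcup_{\eta<\xi}t_\eta$ and $\gamma_\xi=\sup_{\eta<\xi}\gamma_\eta$. Because the $N_\eta$ decrease, the $t_\eta$ form a chain under extension, and by regularity of $\kappa$ we have $t_\xi\in T_\kappa$ and $\gamma_\xi<\kappa$. We show that $N_\xi\subseteq N_\eta$ for $\eta<\xi$. If $p\in\operatorname{dom}t_\xi\setminus\operatorname{dom}t_\eta$, then $p\in\operatorname{dom}t_\zeta$ for some $\zeta$ with $\eta<\zeta<\xi$, and $t_\xi(p)=t_\zeta(p)\ge\gamma_\eta$ because $t_\zeta\in N_\zeta\subseteq N_\eta$. Hence $t_\xi\in N_\eta$, and $N_\xi\subseteq N_\eta$ because $\gamma_\xi\ge\gamma_\eta$. So (a) holds. If $(i,d)$ is active at $\xi$, it was active at each $\eta<\xi$, so $\beta_i(d)\ge\gamma_\eta$ for all $\eta<\xi$ and $\beta_i(d)\ge\gamma_\xi$. This is (b).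

\emph{End.} The $i_\xi$ are distinct elements of $\Lambda$, so the recursion stops at some $\rho$. We claim that $N_\rho$ is disjoint from $O_i$ for every $i\in\Lambda$. If $i=i_\xi$ with $\xi<\rho$, then $N_\rho\subseteq N_{\xi+1}$ is disjoint from $O_i$ by (a). If $i\in\Lambda_\rho$, then, as no pair is active at $\rho$, the set $N_\rho$ meets no $N(d,\beta_i(d))$ with $d\in D_i$, and so it misses $O_i$.

Finally, a small set is covered by fewer than $\kappa$ sets $O(D,\beta)$ with $(D,\beta)$ isolating, so it misses a nonempty open set and is not dense.
\end{proof}

For $\kappa=\omega$ the set $\Lambda$ is finite and the limit step does not occur.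

\section{The space $X$}\label{sec:space}

Fix infinite regular cardinals $\kappa<\lambda$ with $|T_\kappa|<\lambda$; for a first reading take $\kappa=\omega$ and $\lambda=\omega_1$. Let $A$ and $B$ be disjoint copies of $T_\lambda$ and $T_\kappa$, respectively. Small and large subsets of $A$ are understood with respect to $\mathcal I_\lambda$, those of $B$ with respect to $\mathcal I_\kappa$. Thus the intersection of fewer than $\lambda$ large subsets of $A$, and of fewer than $\kappa$ large subsets of $B$, is large. Let
\[
X=A\cup B\cup C,\qquad C=A\times B,
\]
as a disjoint union. The points of $C$ are isolated, and basic neighborhoods of $a\in A$ and $b\in B$ are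
\begin{align*}
U(a,\gamma,S)&=N(a,\gamma)\cup\bigl(N(a,\gamma)\times S\bigr), && \gamma<\lambda,\ S\subseteq B\text{ large},\\
V(b,\delta,K)&=N(b,\delta)\cup\bigl(K\times N(b,\delta)\bigr), && \delta<\kappa,\ K\subseteq A\text{ large},
\end{align*}
where $N(a,\gamma)\subseteq A$ and $N(b,\delta)\subseteq B$ are computed in the respective trees. If $s\in N(a,\gamma)$, then $U(s,\gamma,S)\subseteq U(a,\gamma,S)$. And if $s\in N(a,\gamma)\cap N(a',\gamma')$, then $U(s,\max\{\gamma,\gamma'\},S\cap S')\subseteq U(a,\gamma,S)\cap U(a',\gamma',S')$. The same holds for the sets $V(b,\delta,K)$, and every $U(a,\gamma,S)\cap V(b,\delta,K)$ is contained in $C$. So the sets $U(a,\gamma,S)$ and $V(b,\delta,K)$ and the singletons of points of $C$ form a base of a topology, and the sets $U(a,\gamma,S)$ with fixed $a$, and $V(b,\delta,K)$ with fixed $b$, form neighborhood bases at $a$ and at $b$. The sets $A\cup C$ and $B\cup C$ are open, so $A$ and $B$ are disjoint closed sets. Their subspace topologies are those of $T_\lambda$ and $T_\kappa$.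

\begin{proposition}\label{prop:zero}
$X$ is a zero-dimensional Hausdorff space, and the intersection of fewer than $\kappa$ open subsets of $X$ is open.
\end{proposition}

\begin{proof}
The sets $U(a,\gamma+1,S)$, $V(b,\delta+1,K)$ and $\{c\}$ with $c\in C$ form a base. We show that they are closed.

\emph{$U(a,\gamma+1,S)$ is closed.} Let $z$ be a point outside it. If $z\in C$, it is isolated. If $z\in A$, then $z\notin N(a,\gamma+1)$. By Lemma~\ref{lem:tree}(iii), $N(z,\delta)\cap N(a,\gamma+1)=\emptyset$ for some $\delta<\lambda$, and then $U(z,\delta,B)$ misses $U(a,\gamma+1,S)$. If $z\in B$, note that $A\setminus N(a,\gamma+1)$ is large by \eqref{eq:Nsmall}. The neighborhood $V(z,0,A\setminus N(a,\gamma+1))$ of $z$ meets $C$ only in points with first coordinate outside $N(a,\gamma+1)$, so it misses $U(a,\gamma+1,S)$.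

\emph{$V(b,\delta+1,K)$ is closed.} If $z\in B\setminus N(b,\delta+1)$, then $N(z,\varepsilon)\cap N(b,\delta+1)=\emptyset$ for some $\varepsilon<\kappa$, and $V(z,\varepsilon,A)$ misses $V(b,\delta+1,K)$. If $z\in A$, then $U(z,0,B\setminus N(b,\delta+1))$ is a neighborhood of $z$ that misses it, as $N(b,\delta+1)$ is small. Points of $C$ are isolated.

\emph{$\{(a_0,b_0)\}$ is closed.} Singletons are small, so $U(a,0,B\setminus\{b_0\})$ and $V(b,0,A\setminus\{a_0\})$ are neighborhoods of $a\in A$ and $b\in B$, and they miss the point $(a_0,b_0)$. The other points of $C$ are isolated.

So $X$ has a base of clopen sets, and to see that it is Hausdorff it suffices to find, for any two distinct points, an open set that contains exactly one of them. If one of the points is in $C$, its singleton will do. If one is in $A$ and the other in $B$, use a basic neighborhood of the first, which misses $B$. If both are in $A$, or both in $B$, use that $T_\lambda$ and $T_\kappa$ are Hausdorff.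

For the last assertion, let $x$ belong to each of fewer than $\kappa$ open sets. If $x\in C$, then $\{x\}$ is a neighborhood of $x$ contained in all of them. Otherwise each of the open sets contains a basic neighborhood $U(x,\gamma,S)$ or $V(x,\delta,K)$ of $x$. Taking the supremum of the thresholds, and the intersection of the large sets involved, we get a basic neighborhood of $x$ contained in all of the open sets. Here we use that $\kappa$ and $\lambda$ are regular and $\kappa\le\lambda$.
\end{proof}

\section{$X$ is hereditarily strongly cwH}\label{sec:hscwh}

All subspaces are handled at once by expanding an arbitrary discrete set $D\subseteq X$ so that the expansion is discrete everywhere except perhaps at points of $\overline D\setminus D$.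

\begin{proposition}\label{prop:expansion}
Every discrete $D\subseteq X$ has an expansion to open subsets of $X$ that is discrete at every point of $X\setminus(\overline D\setminus D)$.
\end{proposition}

\begin{proof}
Let $D'=D\cap A$, $D''=D\cap B$ and $D_C=D\cap C$. As $D$ is discrete, choose basic neighborhoods with
\[
U(a,\beta_a,S_a)\cap D=\{a\}\quad(a\in D'),\qquad V(b,\delta_b,K_b)\cap D=\{b\}\quad(b\in D'').
\]
Then $(D',\langle\beta_a\rangle)$ is isolating in $T_\lambda$ and $(D'',\langle\delta_b\rangle)$ is isolating in $T_\kappa$, so
\[
O'=\bigcup_{a\in D'}N(a,\beta_a+1)\subseteq A\qquad\text{and}\qquad O''=\bigcup_{b\in D''}N(b,\delta_b+1)\subseteq B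
\]
are small. Hence all $S_a\setminus O''$ and all $K_b\setminus O'$ are large, and we may define
\[
U_a=U(a,\beta_a+1,S_a\setminus O''),\qquad V_b=V(b,\delta_b+1,K_b\setminus O').
\]
The family consisting of the $U_a$ ($a\in D'$), the $V_b$ ($b\in D''$) and the $\{c\}$ ($c\in D_C$) is an expansion of $D$ to open sets.

\emph{The family is disjoint.} By Lemma~\ref{lem:isol}(i) the sets $N(a,\beta_a)$, $a\in D'$, are pairwise disjoint, hence so are the $U_a$. Likewise the $V_b$ are pairwise disjoint. We have $U_a\cap V_b=\emptyset$, because $U_a\cap V_b\subseteq C$ and
\begin{equation}\label{eq:strips}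
U_a\cap C\subseteq O'\times(B\setminus O''),\qquad V_b\cap C\subseteq(A\setminus O')\times O''.
\end{equation}
Points of $D_C$ are in no $U_a$ and no $V_b$, since these sets meet $D$ in their own points only.

\emph{The family is discrete at every $z\notin\overline D\setminus D$.} If $z\in C$, the neighborhood $\{z\}$ meets at most one member. If $z\in D$, the member that contains $z$ meets no other member. In the remaining cases $z\in(A\cup B)\setminus D$, and then $z\notin\overline D$.

Let $z\in A\setminus D$. As $z\notin\overline D$, there are $\beta<\lambda$ and a large $S\subseteq B$ with $U(z,\beta,S)\cap D=\emptyset$. Let $G=U(z,\beta,S\setminus O'')$, which is a neighborhood of $z$. It contains no point of $D_C$. It meets no $V_b$, because $G\cap C\subseteq A\times(B\setminus O'')$ is disjoint from $V_b\cap C\subseteq A\times O''$, while $G\cap B=\emptyset=V_b\cap A$. If $G$ meets $U_a$, in $A$ or in $C$, then $N(z,\beta)$ meets $N(a,\beta_a)$. Since $N(z,\beta)\cap D'=\emptyset$, Lemma~\ref{lem:isol}(ii) shows that this happens for at most one $a\in D'$. So $G$ meets at most one member.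

Let $z\in B\setminus D$. As $z\notin\overline D$, there are $\delta<\kappa$ and a large $K\subseteq A$ with $V(z,\delta,K)\cap D=\emptyset$. Let $G=V(z,\delta,K\setminus O')$. It contains no point of $D_C$. It meets no $U_a$, because $G\cap C\subseteq(A\setminus O')\times B$ while $U_a\cap C\subseteq O'\times B$, and $G\cap A=\emptyset=U_a\cap B$. If it meets $V_b$, then $N(z,\delta)$ meets $N(b,\delta_b)$; as $N(z,\delta)\cap D''=\emptyset$, this happens for at most one $b\in D''$, again by Lemma~\ref{lem:isol}(ii).
\end{proof}

\begin{corollary}\label{cor:hscwh}
$X$ is hereditarily strongly cwH.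
\end{corollary}

\begin{proof}
Let $Z\subseteq X$ and let $D$ be a closed discrete subset of $Z$. Then $D$ is discrete in $X$ and $\overline D\cap Z=D$, so $Z\subseteq X\setminus(\overline D\setminus D)$. Intersecting the members of the expansion of Proposition~\ref{prop:expansion} with $Z$, we get an expansion of $D$ to a discrete family of open subsets of $Z$.
\end{proof}

\section{$X$ is not $\alpha$-normal}\label{sec:notalpha}

\begin{proposition}\label{prop:notalpha}
If $U,V\subseteq X$ are open, $A\cap U$ is dense in $A$ and $B\cap V$ is dense in $B$, then $U\cap V\ne\emptyset$.
\end{proposition}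

\begin{proof}
Let $E=A\cap U$ and $E'=B\cap V$. For each $b\in E'$ the open set $V$ contains a basic neighborhood of $b$, so there is a large $K_b\subseteq A$ with $K_b\times\{b\}\subseteq V$. Since $|E'|\le|T_\kappa|<\lambda$, the set $K=\bigcap_{b\in E'}K_b$ is large. The dense set $E$ is not small, by Proposition~\ref{prop:key} for $T_\lambda$, so it is not contained in the small set $A\setminus K$. Pick $a\in E\cap K$. As $a\in U$, there is a large $S\subseteq B$ with $\{a\}\times S\subseteq U$. The dense set $E'$ is not small, by Proposition~\ref{prop:key} for $T_\kappa$, so we can pick $b\in E'\cap S$. Then $(a,b)\in U$ because $b\in S$, and $(a,b)\in V$ because $a\in K\subseteq K_b$.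
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $A$ and $B$ are disjoint closed subsets of $X$, the general statement is contained in Propositions~\ref{prop:zero} and~\ref{prop:notalpha} and Corollary~\ref{cor:hscwh}. For $\kappa=\omega$ and $\lambda=\omega_1$ the hypothesis $|\kappa^{<\kappa}|<\lambda$ holds in ZFC, and $|X|=|\omega_1^{<\omega_1}|=2^{\aleph_0}$: there are $\aleph_1\le 2^{\aleph_0}$ possible lengths $\alpha<\omega_1$, for each of them at most $\aleph_1^{\aleph_0}\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ sequences, and $2^{\aleph_0}$ of them already for $\alpha=\omega$.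
\end{proof}

\begin{remark}
The inequality $|T_\kappa|<\lambda$, which implies $\kappa<\lambda$, was needed only to make $K$ large, which is property (P2); the arguments of Sections~\ref{sec:space} and~\ref{sec:hscwh} need only $\kappa\le\lambda$. It cannot simply be replaced by $\kappa\le\lambda$. If we put $\kappa=\lambda=\omega$ in the construction, then $X$ is still regular and hereditarily strongly cwH, but it is countable. So all its subsets are $\sigma$-discrete, and $X$ is $\alpha$-normal by Theorem~\ref{thm:positive}(2).
\end{remark}

We return to Theorem~\ref{thm:positive} and show to what extent it is sharp.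

\begin{proposition}\label{prop:sharp}
Let $(\kappa,\lambda)=(\omega,\omega_1)$. Then $\alpha$-normality of $X$ fails at the pair $A,B$, where $B$ is homeomorphic to $\mathbb Q$. Consequently, in Theorem~\ref{thm:positive}(1) ``discrete'' cannot be replaced by ``countable'' or by ``$\sigma$-discrete'', and in Theorem~\ref{thm:positive}(2) the hypothesis on $A$ cannot be omitted, even when $B$ is countable and metrizable.
\end{proposition}

\begin{proof}
The failure at $A,B$ is Proposition~\ref{prop:notalpha}. The space $B\cong T_\omega$ is countable, has the countable base $\{N(t,k):t\in T_\omega,\ k<\omega\}$ of clopen sets, and has no isolated points, by Lemma~\ref{lem:tree}. So it is regular with a countable base, hence metrizable. By Sierpi\'nski's theorem every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. In particular $B$ is a countable, hence $\sigma$-discrete, dense subset of itself. The conclusions of (1) and (2) both fail for $A,B$, as either would give disjoint open sets containing dense parts of $A$ and of $B$.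
\end{proof}

By Theorem~\ref{thm:positive}(2), $A\cong T_{\omega_1}$ cannot have a dense $\sigma$-discrete subset. The reason can also be seen directly: every discrete $D\subseteq T_{\omega_1}$ lies in some $O(D,\beta)$ and so is small, countable unions of small subsets of $T_{\omega_1}$ are small, and dense sets are not.

\begin{thebibliography}{1}
\bibitem{Source}
\emph{Hereditarily strongly cwH and $WD(\aleph_1)$ vis-a-vis other separation axioms},
\texttt{http://people.math.sc.edu/nyikos/Sep1.pdf}.
\end{thebibliography}

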